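\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{One polynomial identity behind a series for $\zeta(7)$\\ and a congruence modulo $p^2$}

\begin{abstract}
We prove a conjecture of Sun consisting of two statements: an evaluation of a series with fifth powers of central binomial coefficients and fourth-order harmonic numbers as $-508\,\zeta(7)$, and a congruence modulo $p^2$, for every prime $p>3$, for a finite sum of mirror-image terms. Both follow from one polynomial identity of B\'ezout type, used in two dual telescopings. The first yields a two-parameter series identity, and with it a family of series for all values $\zeta(4r+3)$. The second yields the congruence, and a refinement modulo $p^3$ for $p\ge 7$.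
\end{abstract}

\section{The question and the results}

For integers $d\ge1$ and $n\ge0$ let $H_n^{(d)}=\sum_{0<j\le n}j^{-d}$ and $H_n=H_n^{(1)}$. Let $\zeta$ be the Riemann zeta function and $B_0,B_1,B_2,\dots$ the Bernoulli numbers. Congruences modulo a power of a prime $p$ are congruences between $p$-adic integers; the rational numbers among these are the ones whose denominators are prime to $p$. Conjecture 5.12 of Sun \cite{Sun} consists of two statements: that
\begin{equation}\label{eq:i}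
\sum_{k=1}^{\infty}\frac{(-256)^k}{k^5\binom{2k}{k}^5}(10k^2-6k+1)\bigl(16H_{2k-1}^{(4)}+3H_{k-1}^{(4)}\bigr)=-508\,\zeta(7),
\end{equation}
and that, for every prime $p>3$,
\begin{equation}\label{eq:ii}
\sum_{k=1}^{p-1}\frac{\binom{2k}{k}^5}{(-256)^k}(10k^2+6k+1)\bigl(16H_{2k}^{(4)}+3H_{k}^{(4)}\bigr)\equiv-\frac{56}{3}\,pB_{p-3}\pmod{p^2}.
\end{equation}
We show that both are true.

The two summands mirror each other: the binomial coefficients change between numerator and denominator, and $k\mapsto-k$ exchanges the quadratic factors. Since $\binom{2k}k^{1/k}\to4$, the terms in \eqref{eq:i} decay roughly like $(-\frac14)^k$. Those in \eqref{eq:ii} grow roughly like $(-4)^k$, so there the interest is arithmetic.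

\medskip
\noindent\textbf{Where the harmonic numbers come from.} The weights $16$ and $3$ look arbitrary, but they arise from a deformation. Put
\[
P_k(x)=\prod_{j=1}^{k-1}\Bigl(1+\frac{4x}{j^4}\Bigr)\prod_{j=1}^{k}\Bigl(1-\frac{x}{(j-\frac12)^4}\Bigr)^{-1},\qquad h_r(k)=[x^r]P_k(x),
\]
where $[x^r]$ extracts the coefficient of $x^r$. Then $h_0(k)=1$, and since $\sum_{j\le k}(2j-1)^{-4}=H_{2k-1}^{(4)}-\frac1{16}H_{k-1}^{(4)}$,
\begin{equation}\label{eq:h1}
h_1(k)=4H_{k-1}^{(4)}+16\sum_{j=1}^{k}\frac1{(2j-1)^4}=16H_{2k-1}^{(4)}+3H_{k-1}^{(4)} .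
\end{equation}
So the left side of \eqref{eq:i} is the coefficient of $x$ in the series obtained when the weight is replaced by $P_k(x)$. At $x=0$ that series equals $-28\,\zeta(3)$, a multiple of $\sum_{n\ge0}(n+\frac12)^{-3}=7\zeta(3)$. If the deformation turns $(n+\frac12)^{-3}$ into $(n+\frac12)/((n+\frac12)^4-x)$, then the coefficient of $x$ is a multiple of $\sum_n(n+\frac12)^{-7}=127\,\zeta(7)$. This is what happens, even with one more parameter.

\begin{theorem}\label{thm:series}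
Let $a,x\in\mathbb C$, $\varphi(u)=u^4-au^2-x$ and $\psi(k)=(k^2-a)^2+4x$, and suppose that $\varphi(n+\frac12)\ne0$ for all integers $n\ge0$. Then
\[
\sum_{n\ge0}\frac{2n+1}{\varphi(n+\frac12)}=\sum_{k\ge1}\frac{(-1)^{k-1}(10k^2-6k+1-2a)}{2k\binom{2k}{k}}\cdot\frac{\prod_{j=1}^{k-1}\psi(j)}{\prod_{j=1}^{k}\varphi(j-\frac12)} .
\]
\end{theorem}

\begin{corollary}\label{cor:zeta}
For every integer $r\ge0$,
\[
\sum_{k\ge1}\frac{(-256)^k}{k^5\binom{2k}{k}^5}(10k^2-6k+1)\,h_r(k)=-4\,(2^{4r+3}-1)\,\zeta(4r+3).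
\]
In particular, \eqref{eq:i} holds: it is the case $r=1$.
\end{corollary}

\begin{theorem}\label{thm:cong}
The congruence \eqref{eq:ii} holds for every prime $p>3$.
\end{theorem}

\begin{theorem}\label{thm:refined}
For every prime $p\ge7$, the left side of \eqref{eq:ii} is congruent to
\[
\frac{8H_{p-1}}{p}+8p\,H^{(3)}_{(p-1)/2}+32p^2\sum_{i=1}^{(p-1)/2}\frac{H_i}{i^3}\pmod{p^3}.
\]
\end{theorem}

\noindent\textbf{An example.} Take $p=5$. In \eqref{eq:ii} the term $k=1$ is $-\frac{85}2\equiv20\pmod{25}$, and the term $k=2$ is $3\cdot53^2\cdot125/8192\equiv0$. For $k=3$ the number $H_6^{(4)}$ contains $5^{-4}$, while $\binom63^5=20^5$; modulo $25$ the term is $-5\cdot109/2^{10}\equiv20$. For $k=4$ the factors $70^5$, $185$ and $5^{-4}$ give $0$. The sum is $\equiv40\equiv15$, and indeed $-\frac{56}3\cdot5\cdot B_2=-\frac{140}9\equiv15\pmod{25}$. The term $k=3$ shows a difficulty: for $k>\frac{p-1}2$ the harmonic numbers have denominators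 divisible by $p^4$, compensated by the binomial coefficients, and these terms cannot be dropped. The proof below does not evaluate terms one by one; it works with the whole sum.

\medskip
\noindent\textbf{Plan.} Section~\ref{sec:hand} does one step of both telescopings by hand. Section~\ref{sec:key} proves the identity behind all steps, and Section~\ref{sec:series} deduces Theorem~\ref{thm:series} and Corollary~\ref{cor:zeta}. Section~\ref{sec:dual} runs the telescoping in the other direction; this gives a polynomial $B(u)$ with a difference equation and a reflection symmetry. The left side of \eqref{eq:ii} is read off from $B(\frac12)$, which Section~\ref{sec:transport} relates to a point where $B$ can be computed. Sections~\ref{sec:modp2} and \ref{sec:modp3} finish modulo $p^2$ and $p^3$.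

\section{One step by hand}\label{sec:hand}

Take $a=x=0$, so that $\varphi(u)=u^4$. We want to rewrite the slowly convergent sum $\sum_{n\ge0}2(n+\frac12)^{-3}=14\,\zeta(3)$. The B\'ezout relation between the coprime polynomials $u^4$ and $(u+1)^4$ supplies what is needed:
\begin{equation}\label{eq:toy}
\bigl(u^2-u+\tfrac12\bigr)(u+1)^4-\bigl(u^2+3u+\tfrac52\bigr)u^4=u+\tfrac12 .
\end{equation}
Indeed, $(u^2-u+\frac12)(u^4+4u^3+6u^2+4u+1)=u^6+3u^5+\frac52u^4+u+\frac12$. To find \eqref{eq:toy}, prescribe the right side $u+\frac12$, which is odd under the substitution $u\mapsto-1-u$ exchanging the two fourth powers. The cofactor of $(u+1)^4$ of degree less than $4$ is then the truncation of $(u+\frac12)(1+u)^{-4}=\frac12-u+u^2+0\cdot u^3+O(u^4)$, so it is quadratic; the substitution turns it into the other cofactor.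

\emph{First use: divide.} Write $u^2-u+\frac12=(u^2+u+\frac12)-2u$ in \eqref{eq:toy} and divide by $u^4(u+1)^4$:
\[
\frac{2}{u^3}=\frac{u^2+u+\frac12}{u^4}-\frac{u^2+3u+\frac52}{(u+1)^4}-\frac{u+\frac12}{u^4(u+1)^4}.
\]
The second fraction is the first one with $u+1$ for $u$. Summing over $u=n+\frac12$ we get
\[
14\,\zeta(3)=20-\sum_{n\ge0}\frac{n+1}{(n+\frac12)^4(n+\frac32)^4},
\]
where $20$ is the first fraction at $u=\frac12$. After multiplication by $-2$ it becomes $-40$, the term $k=1$ of Corollary~\ref{cor:zeta} for $r=0$. The new series has terms of order $n^{-7}$ instead of $n^{-3}$. Repeating the step produces the terms $k=2,3,\dots$.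

\emph{Second use: multiply.} Let $W_0(u)=u^2$ and $W_1(u)=-2(u^2+3u+\frac52)u^4$. Since $(u+1)^2+3(u+1)+\frac52=(u^2-u+\frac12)+6(u+1)$, relation \eqref{eq:toy} gives
\[
W_1(u+1)-W_1(u)=-12(u+1)^5-(2u+1),\qquad W_0(u+1)-W_0(u)=2u+1 .
\]
Hence $W_0+W_1$ has the single product $-12(u+1)^5$ as its difference: now the telescoping takes place in $k$, and what survives is a boundary term at the last $k$. In Section~\ref{sec:dual} this boundary term sits at $k=p$ and is divisible by $p$.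

\section{The key identity}\label{sec:key}

Let $\varphi(u)=u^4-au^2-x$ and $\psi(k)=(k^2-a)^2+4x$ as in Theorem~\ref{thm:series}, and put
\[
q(u,k)=u^2+3ku+\frac{5k^2-a}{2},\qquad s(u,k)=u^2-ku+\frac{k^2-a}{2}.
\]
For $a=0$, $k=1$ these are the two quadratics in \eqref{eq:toy}. The role of $\psi$ can be guessed. Let the roots of $\varphi$ be $\pm\alpha,\pm\gamma$, so that $\alpha^2+\gamma^2=a$ and $\alpha^2\gamma^2=-x$. Then
\[
\psi(k)=(k^2-\alpha^2-\gamma^2)^2-4\alpha^2\gamma^2=\bigl(k^2-(\alpha+\gamma)^2\bigr)\bigl(k^2-(\alpha-\gamma)^2\bigr).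
\]
If $u$ and $u+k$ are both roots of $\varphi$, then they are equal, or opposite, or one is $\pm\alpha$ and the other $\pm\gamma$; so $k=0$, or $2u+k=0$, or $\psi(k)=0$. Thus $k(2u+k)\psi(k)$ vanishes at every common root of $\varphi(u)$ and $\varphi(u+k)$, and one may hope for a B\'ezout relation with this right side.

\begin{lemma}\label{lem:key}
As polynomials in $u,k,a,x$,
\begin{align}
q(u,k)\varphi(u)&=s(u,k)\varphi(u+k)-\tfrac12k(2u+k)\psi(k),\label{eq:k1}\\
q(u+1,k)-s(u,k)&=(2k+1)(2u+k+1),\label{eq:k2}\\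
q(u-1,k)-s(u,k)&=(2k-1)(2u+k-1).\label{eq:k3}
\end{align}
\end{lemma}

\begin{proof}
The left sides of \eqref{eq:k2} and \eqref{eq:k3} are $4ku+2u+2k^2+3k+1$ and $4ku-2u+2k^2-3k+1$; so are the right sides.

For \eqref{eq:k1}, note that $q-s=2k(2u+k)$ and that
\[
\varphi(u+k)-\varphi(u)=k(2u+k)\bigl((u+k)^2+u^2-a\bigr)=k(2u+k)(2u^2+2ku+k^2-a).
\]
Hence $q\varphi(u)-s\varphi(u+k)=(q-s)\varphi(u)-s\,(\varphi(u+k)-\varphi(u))$ is $k(2u+k)$ times $2\varphi(u)-s\,(2u^2+2ku+k^2-a)$, and it remains to show that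
\[
2\varphi(u)=s(u,k)(2u^2+2ku+k^2-a)-\tfrac12\psi(k).
\]
Put $\sigma=(k^2-a)/2$, so that $\frac12\psi(k)=2\sigma^2+2x$. The right side is
\[
2(u^2+\sigma-ku)(u^2+\sigma+ku)-2\sigma^2-2x=2\bigl(u^4+(2\sigma-k^2)u^2-x\bigr)=2\varphi(u). \qedhere
\]
\end{proof}

Relations \eqref{eq:k2} and \eqref{eq:k3} say that $s$ differs from either unit shift of $q$ by a multiple of a linear form like the one in \eqref{eq:k1}. This allows the steps to be iterated: the remainder of one step has the shape of the summand of the next.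

\section{The infinite series}\label{sec:series}

\begin{proof}[Proof of Theorem~\ref{thm:series}]
For $k\ge0$ let
\[
D_k(u)=\prod_{j=0}^{k}\varphi(u+j),\qquad \lambda_k=(-1)^k\frac{k!^2}{(2k)!}\prod_{j=1}^{k}\psi(j),\qquad F(u,k)=\lambda_k\frac{2u+k}{D_k(u)},
\]
and for $k\ge1$ let
\[
G(u,k)=\frac{\lambda_{k-1}}{2k-1}\cdot\frac{q(u-1,k)}{D_{k-1}(u)} .
\]
Thus $F(u,0)=2u/\varphi(u)$ is the summand we start from. Each step replaces $F(\cdot,k-1)$ by $F(\cdot,k)$ at the price of a telescoping term.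

\emph{The telescoping.} We claim that, for $k\ge1$, as rational functions of $u$,
\begin{equation}\label{eq:wz1}
G(u+1,k)-G(u,k)=F(u,k)-F(u,k-1).
\end{equation}
If $\lambda_{k-1}=0$, then also $\lambda_k=0$ and both sides vanish. Otherwise we use
\[
\lambda_k=-\frac{k\,\psi(k)}{2(2k-1)}\lambda_{k-1},\qquad D_k(u)=D_{k-1}(u)\varphi(u+k)=\varphi(u)D_{k-1}(u+1).
\]
Multiplying \eqref{eq:wz1} by $(2k-1)D_k(u)/\lambda_{k-1}$ turns it into
\[
q(u,k)\varphi(u)-q(u-1,k)\varphi(u+k)=-\tfrac12k(2u+k)\psi(k)-(2k-1)(2u+k-1)\varphi(u+k).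
\]
By \eqref{eq:k3}, the last product is $\bigl(q(u-1,k)-s(u,k)\bigr)\varphi(u+k)$. What remains is \eqref{eq:k1}.

\emph{Summation.} Let $S_k=\sum_{n\ge0}F(n+\frac12,k)$. All denominators are nonzero by hypothesis. The terms are $O(n^{-3})$, so the series converges absolutely. For fixed $k\ge1$ also $G(n+\frac12,k)=O(n^{-2})\to0$. Summing \eqref{eq:wz1} over $u=n+\frac12$ therefore gives $S_{k-1}-S_k=G(\frac12,k)$, and
\[
S_0=\sum_{k=1}^{M}G(\tfrac12,k)+S_M\qquad(M\ge1).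
\]

\emph{The remainder tends to $0$.} We have $|\psi(j)|\le j^4(1+c_0/j^2)$ for $j\ge1$ with $c_0=2|a|+|a|^2+4|x|$, so $\prod_{j\le M}|\psi(j)|\le c_1M!^4$. The numbers $\rho_j=|\varphi(j+\frac12)|/(j+\frac12)^4$ with $j\ge0$ are nonzero, again by hypothesis, and equal $1+O(j^{-2})$. Hence $\sum_j|\log\rho_j|<\infty$, and every product of the $\rho_j$ over a finite set of indices is at least some $c_2>0$. Consequently
\[
|D_M(n+\tfrac12)|\ge c_2\prod_{j=n}^{n+M}(j+\tfrac12)^4\ge c_2\,(n+\tfrac12)^4M!^4 .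
\]
Since $2n+1+M\le(2n+1)(M+1)$, we obtain $|F(n+\frac12,M)|\le c_3(M+1)\binom{2M}{M}^{-1}(n+\frac12)^{-3}$ with $c_3$ independent of $n$ and $M$, so $S_M\to0$.

\emph{The terms.} Hence $S_0=\sum_{k\ge1}G(\frac12,k)$. Here
\[
q(-\tfrac12,k)=\tfrac14(10k^2-6k+1-2a),\qquad D_{k-1}(\tfrac12)=\prod_{j=1}^{k}\varphi(j-\tfrac12),
\]
\[
\frac{\lambda_{k-1}}{2k-1}=(-1)^{k-1}\frac{(k-1)!^2}{(2k-1)!}\prod_{j=1}^{k-1}\psi(j)=\frac{2(-1)^{k-1}}{k\binom{2k}{k}}\prod_{j=1}^{k-1}\psi(j),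
\]
so $G(\frac12,k)$ is the $k$-th term in the theorem.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:zeta}]
Take $a=0$, fix $r_0$ with $0<r_0<\frac1{16}$, and let $|x|\le r_0$, so that $\varphi(n+\frac12)=(n+\frac12)^4-x\ne0$. The left side of Theorem~\ref{thm:series} converges uniformly in this disk, with expansion
\[
2\sum_{r\ge0}x^r\sum_{n\ge0}(n+\tfrac12)^{-4r-3}=\sum_{r\ge0}2(2^{4r+3}-1)\zeta(4r+3)\,x^r .
\]
On the right side, $\prod_{j<k}|j^4+4x|\le c\,(k-1)!^4$ because $\prod_j(1+4r_0/j^4)$ converges, and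
\[
\prod_{j=1}^{k}\bigl|(j-\tfrac12)^4-x\bigr|\ge\prod_{j=1}^{k}(j-\tfrac12)^4\prod_{j\ge1}\Bigl(1-\frac{16r_0}{(2j-1)^4}\Bigr)\ge c'\,(k-1)!^4
\]
with $c'>0$: the infinite product is positive since $16r_0<1$, and in the finite product the factor $j=1$ is $\frac1{16}$, while $j-\frac12\ge j-1$ for $j\ge2$. So the $k$-th term is $O\bigl(k\binom{2k}{k}^{-1}\bigr)$ uniformly in $x$, and the series converges uniformly. By Weierstrass's theorem the Taylor coefficients may be taken term by term.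

Since $\prod_{j\le k}(j-\frac12)=(2k)!/(4^kk!)=k!\binom{2k}{k}4^{-k}$, the $k$-th term is
\[
\frac{(-1)^{k-1}(10k^2-6k+1)}{2k\binom{2k}{k}}\cdot\frac{(k-1)!^4\,256^k}{k!^4\binom{2k}{k}^4}\,P_k(x)=-\frac12\cdot\frac{(-256)^k}{k^5\binom{2k}{k}^5}(10k^2-6k+1)\,P_k(x).
\]
Comparing the coefficients of $x^r$ proves the formula. For $r=1$ the weight is \eqref{eq:h1}, and the value is $-4\cdot127\,\zeta(7)=-508\,\zeta(7)$.
\end{proof}

\section{The dual telescoping}\label{sec:dual}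

From now on $a=0$, so $\varphi(u)=u^4-x$, $\psi(k)=k^4+4x$ and $q(u,k)=u^2+3ku+\frac52k^2$. Let $p>3$ be a prime and
\[
m=\frac{p-1}2,\qquad C=\binom{2p-1}{p-1}=\frac12\binom{2p}{p},\qquad R=\mathbb Z_p[[x]],
\]
where $\mathbb Z_p$ is the ring of $p$-adic integers. Let $\Sigma_p$ denote the left side of \eqref{eq:ii}.

As in \eqref{eq:h1}, the harmonic numbers in $\Sigma_p$ come from a coefficient of $x$; now the factors $\varphi$ are in the numerator and the factors $\psi(j)$, with $1\le j\le p-1$, in the denominator. These $\psi(j)=j^4+4x$ are units of $R$, because their constant terms are units of $\mathbb Z_p$. So all expressions below are polynomials in $u$ with coefficients in $R$. For $0\le k\le p-1$ put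
\[
W(u,k)=\frac{(-1)^k\binom{2k}{k}}{\prod_{j=1}^{k}\psi(j)}\,q(u,k)\prod_{j=0}^{k-1}\varphi(u+j)\in R[u],
\]
and put $V(u,0)=0$ and, for $1\le k\le p$,
\[
V(u,k)=(-1)^{k-1}\frac k2\binom{2k}{k}(2u+k)\prod_{j=1}^{k-1}\frac{\varphi(u+j)}{\psi(j)}\in R[u].
\]

\begin{lemma}\label{lem:wz2}
$W(u+1,k)-W(u,k)=V(u,k+1)-V(u,k)$ for $0\le k\le p-1$.
\end{lemma}

\begin{proof}
For $k=0$ we have $W(u,0)=u^2$ and $V(u,1)=2u+1$, so both sides are $2u+1$. Let $k\ge1$, $w_k=(-1)^k\binom{2k}{k}/\prod_{j\le k}\psi(j)$ and $\Pi=\prod_{j=1}^{k-1}\varphi(u+j)$. By \eqref{eq:k1} and \eqref{eq:k2},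
\begin{align*}
W(u+1,k)-W(u,k)&=w_k\Pi\,\bigl[q(u+1,k)\varphi(u+k)-q(u,k)\varphi(u)\bigr]\\
&=w_k\Pi\,\bigl[(2k+1)(2u+k+1)\varphi(u+k)+\tfrac12k(2u+k)\psi(k)\bigr].
\end{align*}
Since $(2k+1)\binom{2k}{k}=\frac{k+1}2\binom{2k+2}{k+1}$, the first part is $V(u,k+1)$. In the second part $\psi(k)$ cancels against $w_k$, which leaves $-V(u,k)$.
\end{proof}

Now put
\[
B(u)=B(u;x)=\sum_{k=0}^{p-1}W(u,k),\qquad V(u)=V(u,p)=pC(2u+p)\prod_{j=1}^{p-1}\frac{(u+j)^4-x}{j^4+4x}.
\]
(The polynomial $B(u)$, without a subscript, should not be confused with the Bernoulli numbers $B_n$ or the Bernoulli polynomials $B_n(X)$ used later.)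

\begin{lemma}\label{lem:B}
In $R[u]$ we have
\begin{align}
B(u+1)-B(u)&=V(u),\label{eq:diff}\\
V(-p-u)&=-V(u),\label{eq:Vodd}\\
B(1-p-u)&=B(u).\label{eq:sym}
\end{align}
\end{lemma}

\begin{proof}
Summing Lemma~\ref{lem:wz2} over $k$ gives \eqref{eq:diff}. Under $u\mapsto-p-u$ the factor $2u+p$ changes sign, and $(u+j)^4$ becomes $(u+p-j)^4$, which permutes the numerators of the product; this is \eqref{eq:Vodd}. For \eqref{eq:sym} let $E(u)=B(u)-B(1-p-u)$. Then $E(u+1)-E(u)=V(u)+V(-p-u)=0$, by \eqref{eq:diff} at $u$ and at $-p-u$. So $E(u)-E(0)$ vanishes at all integers. As $R$ is a domain of characteristic $0$, $E$ is constant; and $E(\frac{1-p}2)=0$, so $E=0$.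
\end{proof}

\begin{lemma}\label{lem:link}
$\Sigma_p\in\mathbb Z_p$ and $\Sigma_p=-4\,[x]B(\tfrac12)$.
\end{lemma}

\begin{proof}
Since $q(\frac12,k)=\frac14(10k^2+6k+1)$,
\[
4W(\tfrac12,k)=(-1)^k\binom{2k}{k}(10k^2+6k+1)\prod_{j=1}^{k}\frac{(j-\frac12)^4-x}{j^4+4x}.
\]
At $x=0$ the last product is $\binom{2k}{k}^4/256^k$, by the formula for $\prod(j-\frac12)$ in Section~\ref{sec:series}. Its logarithmic derivative at $x=0$ is
\[
-\sum_{j=1}^{k}(j-\tfrac12)^{-4}-4H_k^{(4)}=-\bigl(16H_{2k}^{(4)}-H_k^{(4)}\bigr)-4H_k^{(4)}=-\bigl(16H_{2k}^{(4)}+3H_k^{(4)}\bigr).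
\]
So $-4[x]W(\frac12,k)$ is the $k$-th term of $\Sigma_p$ for $1\le k\le p-1$, and it is $0$ for $k=0$. It lies in $\mathbb Z_p$ because $W(u,k)\in R[u]$ and $\frac12\in\mathbb Z_p$.
\end{proof}

\section{Moving from $\frac12$ to $-p$}\label{sec:transport}

It remains to find $[x]B(\frac12)$ modulo $p^2$. There are points where $B$ is explicit: $W(u,k)$ with $k\ge1$ contains $\varphi(u)=u^4-x$, so $B(u;x)$ becomes $W(u,0)=u^2$ whenever the substitution $x=u^4$ makes sense, for instance at $u\in p\mathbb Z_p$. We reach such a point in three moves. The symmetry center of $B$ is $\frac{1-p}2=-m$, at distance $\frac p2$ from $\frac12$, so the symmetry leads from $\frac12$ to $-m$ with an error divisible by $p^2$. The difference equation leads from $-m$ to $0$ by integer steps. Finally \eqref{eq:sym} and \eqref{eq:diff} relate $0$ to $-p$, where we set $x=p^4$. Write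
\[
\beta(t)=[x]B(-m+t)=\beta_0+\beta_1t+\beta_2t^2+\cdots\in\mathbb Z_p[t],\qquad b_1=[x]B(0).
\]

\begin{proposition}\label{prop:transport}
For every prime $p>3$,
\begin{align}
\Sigma_p&\equiv-4\beta_0-p^2\beta_2\pmod{p^4},\label{eq:A}\\
\beta_0&=b_1+pC\sum_{i=1}^{m}\frac{p-2i}{i^4\binom{p-1}{i}^4},\label{eq:Bb}\\
p^2b_1&\equiv1-C\prod_{j=1}^{p-1}\frac{1-p^4/j^4}{1+4p^4/j^4}\pmod{p^6}.\label{eq:Cc}
\end{align}
\end{proposition}

\begin{proof}
\emph{From $\frac12$ to $-m$.} By \eqref{eq:sym}, $B(-m+t)=B(-m-t)$, so $\beta$ is even. As $\frac12=-m+\frac p2$, we get $[x]B(\frac12)=\beta_0+\frac{p^2}4\beta_2+\frac{p^4}{16}\beta_4+\cdots$, and Lemma~\ref{lem:link} gives \eqref{eq:A}.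

\emph{From $-m$ to $0$.} By \eqref{eq:diff}, $B(-m)=B(0)-\sum_{i=1}^{m}V(-i)$. In $V(-i)$ the factor with $j=i$ is $-x/(i^4+4x)$. So for the coefficient of $x$ all other factors, and the denominator of this one, may be taken at $x=0$:
\[
[x]V(-i)=-pC(p-2i)\,\frac{\prod_{j\ne i}(j-i)^4}{(p-1)!^4}=-pC(p-2i)\left(\frac{(i-1)!\,(p-1-i)!}{(p-1)!}\right)^{4}.
\]
The last fraction is $1/\bigl(i\binom{p-1}{i}\bigr)$, and \eqref{eq:Bb} follows.

\emph{From $0$ to $-p$.} We have $W(0,0)=0$, and for $k\ge1$ the term $W(0,k)$ contains $\varphi(0)=-x$. So $B(0;x)\in xR$. The substitution $x=p^4$ is a ring homomorphism $R\to\mathbb Z_p$, and $B(0;p^4)\equiv b_1p^4\pmod{p^8}$. By \eqref{eq:sym}, \eqref{eq:diff} and \eqref{eq:Vodd},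
\[
B(0)=B(1-p)=B(-p)+V(-p)=B(-p)-V(0).
\]
At $x=p^4$ each $W(-p,k)$ with $k\ge1$ contains $(-p)^4-x=0$, so $B(-p;p^4)=W(-p,0)=p^2$. Moreover $V(0)=p^2C\prod_{j=1}^{p-1}\frac{1-x/j^4}{1+4x/j^4}$. Hence
\[
b_1p^4\equiv p^2-p^2C\prod_{j=1}^{p-1}\frac{1-p^4/j^4}{1+4p^4/j^4}\pmod{p^8},
\]
and division by $p^2$ gives \eqref{eq:Cc}.
\end{proof}

\section{The congruence modulo $p^2$}\label{sec:modp2}

By \eqref{eq:Cc}, $b_1$ modulo $p^2$ requires $C$ modulo $p^4$. Let $e_i$ be the $i$-th elementary symmetric function of $1,\frac12,\dots,\frac1{p-1}$, so that $e_1=H_{p-1}$. Since $\prod_{j=1}^{p-1}(1-\frac pj)=(-1)^{p-1}=1$ and $\prod_{j=1}^{p-1}(1+\frac pj)=C$, we have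
\begin{align}
0&=-pe_1+p^2e_2-p^3e_3+\cdots+p^{p-1}e_{p-1},\label{eq:e1}\\
C&=1+2p^2e_2+2p^4e_4+\cdots,\label{eq:e2}\\
C&=1+2\,(pe_1+p^3e_3+p^5e_5+\cdots),\label{eq:e3}
\end{align}
where \eqref{eq:e2} and \eqref{eq:e3} come from the sum and the difference of the two product expansions.

\begin{lemma}\label{lem:classical}
Let $p>3$ be a prime. Then
\begin{itemize}
\item[(a)] $H_{p-1}\equiv0\pmod{p^2}$ and $C\equiv1-p^2H_{p-1}^{(2)}\pmod{p^4}$;
\item[(b)] $H_{p-1}^{(2)}\equiv\frac23\,pB_{p-3}\pmod{p^2}$;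
\item[(c)] $H_m^{(3)}\equiv-2B_{p-3}\pmod p$.
\end{itemize}
\end{lemma}

\begin{proof}
We recall three facts. \emph{Von Staudt--Clausen:} $pB_n\in\mathbb Z_p$ for all $n\ge0$, and $B_n\in\mathbb Z_p$ if $n=0$ or $(p-1)\nmid n$. \emph{Kummer:} if $n,n'$ are positive even integers with $n\equiv n'\pmod{p-1}$ and $(p-1)\nmid n$, then $B_n/n\equiv B_{n'}/n'\pmod p$. \emph{Faulhaber:} with $B_n(X)=\sum_i\binom niB_iX^{n-i}$ one has $\sum_{j=0}^{N-1}j^{n-1}=(B_n(N)-B_n)/n$ for $n\ge2$; moreover, $B_n(\frac12)=(2^{1-n}-1)B_n$.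

(a) Modulo $p$ the numbers $\frac1j$ run through the nonzero residues, so $\prod_j(X-\frac1j)\equiv X^{p-1}-1$ and $e_i\equiv0\pmod p$ for $1\le i\le p-2$. As $p>3$, this covers $e_2$. Dividing \eqref{eq:e1} by $p$ gives $e_1=pe_2-p^2e_3+\cdots\equiv0\pmod{p^2}$. By \eqref{eq:e2}, $C\equiv1+2p^2e_2\pmod{p^4}$, where $2e_2=e_1^2-H_{p-1}^{(2)}\equiv-H_{p-1}^{(2)}\pmod{p^4}$.

(b) Let $s=p(p-1)-2$. By Euler's theorem $j^{-2}\equiv j^s\pmod{p^2}$ for $p\nmid j$, and by Faulhaber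
\[
\sum_{j=1}^{p-1}j^s=\sum_{i=0}^{s}\binom siB_{s-i}\frac{p^{i+1}}{i+1}.
\]
The term $i=0$ is $pB_s$, and the term $i=1$ vanishes because $s-1>1$ is odd. For $i\ge2$ the $p$-adic valuation is at least $i-v_p(i+1)$, because $pB_{s-i}\in\mathbb Z_p$. This is at least $2$: if $i=2,3$, then $v_p(i+1)=0$ as $p\ge5$, and if $i\ge4$, then $i+1\le5^{i-2}\le p^{i-2}$. Hence $H_{p-1}^{(2)}\equiv pB_s\pmod{p^2}$. Now $s\equiv p-3\pmod{p-1}$ and $(p-1)\nmid(p-3)$, so Kummer's congruence gives $B_s\equiv\frac{s}{p-3}B_{p-3}\equiv\frac23B_{p-3}\pmod p$.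

(c) Modulo $p$ we have $j^{-3}\equiv j^{p-4}$ for $p\nmid j$, and $p-4\ge1$, so
\[
H_m^{(3)}\equiv\sum_{j=0}^{m}j^{p-4}=\frac{B_{p-3}(\frac{p+1}2)-B_{p-3}}{p-3}.
\]
The polynomial $B_{p-3}(X)$ involves only $B_i$ with $i\le p-3$, so its coefficients are in $\mathbb Z_p$, and $B_{p-3}(\frac{p+1}2)\equiv B_{p-3}(\frac12)=(2^{4-p}-1)B_{p-3}\equiv7B_{p-3}$. Hence $H_m^{(3)}\equiv\frac{6}{-3}B_{p-3}=-2B_{p-3}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cong}]
The product in \eqref{eq:Cc} is $\equiv1\pmod{p^4}$, so $p^2b_1\equiv1-C\pmod{p^4}$, and $b_1\equiv H_{p-1}^{(2)}\pmod{p^2}$ by Lemma~\ref{lem:classical}(a). In \eqref{eq:Bb} we have $C\equiv1$ and $\binom{p-1}{i}\equiv(-1)^i\pmod p$, so the $i$-th summand is $\equiv-2/i^3\pmod p$. Therefore, by Lemma~\ref{lem:classical}(b) and (c),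
\[
\beta_0\equiv H_{p-1}^{(2)}-2pH_m^{(3)}\equiv\tfrac23pB_{p-3}+4pB_{p-3}=\tfrac{14}3\,pB_{p-3}\pmod{p^2}.
\]
By \eqref{eq:A}, $\Sigma_p\equiv-4\beta_0\equiv-\frac{56}3\,pB_{p-3}\pmod{p^2}$.
\end{proof}

\section{The refinement modulo $p^3$}\label{sec:modp3}

Let $p\ge7$. In \eqref{eq:A} the term $p^2\beta_2$ now matters, and we need $\beta_2$ modulo $p$. The difference equation supplies it: modulo $p$ its right side vanishes, so $B$ becomes periodic, and a periodic polynomial of bounded degree has few free coefficients.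

\begin{lemma}\label{lem:beta2}
If $p\ge7$, then $\beta_2\equiv0\pmod p$.
\end{lemma}

\begin{proof}
Let $\bar B\in\mathbb F_p[[x]][u]$ be the reduction of $B$ modulo $p$. As $V\in pR[u]$, relation \eqref{eq:diff} gives $\bar B(u+1)=\bar B(u)$.

A polynomial $f\in\mathbb F_p[u]$ with $f(u+1)=f(u)$ is a polynomial in $y=u^p-u$. To see this, divide $f$ by $y$, which is itself invariant. By uniqueness of division, quotient and remainder are invariant. The remainder has degree less than $p$ and takes the same value at all $p$ elements of $\mathbb F_p$, so it is constant; apply induction on the degree to the quotient.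

We apply this to each $x$-coefficient of $\bar B$. Its degree in $u$ is at most $4(p-1)+2<4p$, so its degree in $y$ is at most $3$. By \eqref{eq:sym} and periodicity, $\bar B(-u)=\bar B(1-u)=\bar B(1-p-u)=\bar B(u)$, and $y$ is odd in $u$, so only even powers of $y$ occur:
\[
\bar B(u;x)=r_0(x)+r_2(x)(u^p-u)^2,\qquad r_0,r_2\in\mathbb F_p[[x]].
\]
Now substitute $x=u^4$, a legitimate operation with values in $\mathbb F_p[[u]]$. As in Section~\ref{sec:transport}, every $W(u,k)$ with $k\ge1$ contains $u^4-x$ and becomes $0$, so $\bar B(u;u^4)=u^2$. Hence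
\begin{equation}\label{eq:u6}
u^2=r_0(u^4)+r_2(u^4)\,(u^2-2u^{p+1}+u^{2p}).
\end{equation}
Since $p+1\ge8$, the coefficient of $u^6$ on the right is $[x]r_2$, so $[x]r_2=0$. As $m\in\mathbb Z$, we have $(-m+t)^p-(-m+t)\equiv t^p-t$ modulo $p$, so $\beta(t)\equiv[x]r_0+([x]r_2)(t^p-t)^2\pmod p$, and $\beta_2\equiv[x]r_2=0$.
\end{proof}

\begin{remark}
For $p=5$ the lemma fails. The coefficients of $u^2$ and $u^6$ in \eqref{eq:u6} then give $r_2(0)=1$ and $[x]r_2-2r_2(0)=0$, so $\beta_2\equiv2\pmod5$, and the term $p^2\beta_2$ in \eqref{eq:A} does not vanish modulo $p^3$.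
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:refined}]
By \eqref{eq:A} and Lemma~\ref{lem:beta2}, $\Sigma_p\equiv-4\beta_0\pmod{p^3}$. We compute the two parts of $\beta_0$ in \eqref{eq:Bb}. Since $(p-1)\nmid4$, a generator $g$ of $\mathbb F_p^{\times}$ has $g^4\ne1$. Replacing $j$ by $gj$ permutes the terms of $\sum_jj^{-4}$ over $j\in\mathbb F_p^\times$ and multiplies the sum by $g^{-4}$, hence $H_{p-1}^{(4)}\equiv0\pmod p$.

\emph{The part $b_1$.} The product in \eqref{eq:Cc} is $\equiv1-5p^4H_{p-1}^{(4)}\pmod{p^8}$, hence $\equiv1\pmod{p^5}$, so $p^2b_1\equiv1-C\pmod{p^5}$. To find $C$ modulo $p^5$ from \eqref{eq:e3} we need $e_3\equiv0\pmod{p^2}$. Since $j^3+(p-j)^3=p\,(p^2-3pj+3j^2)$,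
\[
2H_{p-1}^{(3)}=\sum_{j=1}^{p-1}\Bigl(\frac1{j^3}+\frac1{(p-j)^3}\Bigr)\equiv3p\sum_{j=1}^{p-1}\frac{j^2}{j^3(p-j)^3}\equiv-3pH_{p-1}^{(4)}\equiv0\pmod{p^2}.
\]
With $H_{p-1}\equiv0\pmod{p^2}$, the identity $6e_3=H_{p-1}^3-3H_{p-1}H_{p-1}^{(2)}+2H_{p-1}^{(3)}$ gives $e_3\equiv0\pmod{p^2}$. So \eqref{eq:e3} gives $C-1\equiv2pH_{p-1}\pmod{p^5}$, and
\[
b_1\equiv-\frac{2H_{p-1}}p\pmod{p^3}.
\]

\emph{The sum.} From $\binom{p-1}{i}=(-1)^i\prod_{j\le i}(1-\frac pj)$ we get $\binom{p-1}{i}^{-4}\equiv1+4pH_i\pmod{p^2}$, and $C\equiv1\pmod{p^2}$ by Lemma~\ref{lem:classical}(a). So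
\[
pC\,\frac{p-2i}{i^4\binom{p-1}{i}^4}\equiv\Bigl(-\frac{2p}{i^3}+\frac{p^2}{i^4}\Bigr)(1+4pH_i)\equiv-\frac{2p}{i^3}-\frac{8p^2H_i}{i^3}+\frac{p^2}{i^4}\pmod{p^3}.
\]
Pairing $i$ with $p-i$ gives $2H_m^{(4)}\equiv H_{p-1}^{(4)}\equiv0\pmod p$, so the last terms contribute nothing to the sum over $i$. Altogether
\[
\beta_0\equiv-\frac{2H_{p-1}}p-2pH_m^{(3)}-8p^2\sum_{i=1}^{m}\frac{H_i}{i^3}\pmod{p^3},
\]
and multiplication by $-4$ proves the theorem.
\end{proof}

\begin{thebibliography}{1}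
\bibitem{Sun} Sun, \emph{New Series Involving Binomial Coefficients (I)}, Conjecture 5.12, \texttt{http://maths.nju.edu.cn/\~{}zwsun/245s.pdf}.
\end{thebibliography}

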